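\title{Timed automata with three clocks and additive constraints: reachability is undecidable}

\begin{abstract}
A timed automaton with additive clock constraints may compare the sum of two clocks with an integer. For such automata, reachability of a location is known to be decidable with two clocks and undecidable with four. We prove that it is undecidable, and $\Sigma^0_1$-complete, with three clocks. It stays undecidable when the only atomic constraints are $x=1$, $y=1$, $z=1$ and $x+y=1$. As a consequence, for every set of clocks and every set of pairs of clocks whose sums may be tested, we determine whether reachability is decidable. The proofs rest on one observation: a guard of the form $x+y=1$ fires at the midpoint of two instants, so the automaton can compute averages of the numbers stored in its clocks.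
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection*{Timed automata}
A \emph{timed automaton} \cite{AD} is a finite automaton equipped with real-valued clocks that all advance at rate $1$. Formally it is a tuple $A=(L,\ell_0,\Sigma,X,T)$, where $L$ is a finite set of locations, $\ell_0\in L$ is the initial location, $\Sigma$ is a finite alphabet of actions, $X$ is a finite set of clocks, and $T$ is a finite set of transitions $\ell\xrightarrow{g,a,R}\ell'$. Here $g$ is a constraint on the clocks, called the \emph{guard}, $a\in\Sigma$, and $R\subseteq X$ is the set of clocks that the transition resets. A \emph{configuration} is a pair $(\ell,v)$ with $\ell\in L$ and $v\colon X\to\mathbb{R}_{\ge0}$. There are two kinds of steps: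
\begin{itemize}
\item a \emph{delay step} $(\ell,v)\to(\ell,v+d)$ for any real $d\ge0$, where $(v+d)(x)=v(x)+d$;
\item a \emph{discrete step} $(\ell,v)\to(\ell',v[R:=0])$ through a transition $\ell\xrightarrow{g,a,R}\ell'$ whose guard $g$ holds at $v$, where $v[R:=0]$ is $0$ on $R$ and agrees with $v$ elsewhere.
\end{itemize}
A \emph{run} is a finite sequence of steps that starts in $(\ell_0,\mathbf{0})$. The \emph{reachability problem} asks, given $A$ and a location $\ell_f$, whether some run of $A$ reaches a configuration with location $\ell_f$. Actions play no role in this problem, and we omit them.

In an \emph{ordinary} timed automaton the guards are Boolean combinations of atoms $x\sim c$, with $x\in X$, $c\in\mathbb{Z}$ and ${\sim}\in\{<,\le,=,\ge,>\}$. In a timed automaton with \emph{additive clock constraints}, atoms $x+y\sim c$ with $x,y\in X$ are allowed as well.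

\subsection*{What a sum changes}
Reachability is decidable for ordinary timed automata \cite{AD}, because the space of valuations has a finite partition that is a \emph{time-abstract bisimulation}: two valuations in the same class satisfy the same guards, the same reset takes them to the same class, and a delay from one of them is matched by a delay, possibly of another length, from the other one into the same class. Such a partition reduces reachability to a search in a finite graph. For ordinary automata the classes, called regions, record the integer parts of the clocks up to the largest constant, which fractional parts vanish, and how the fractional parts are ordered. Sums see more than that. The valuations $(x,y)=(\frac14,\frac12)$ and $(\frac12,\frac34)$ lie in the same region, but only the first one satisfies $x+y<1$.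

The deeper change is that $x+y$ grows at rate $2$. If every guard of an ordinary automaton is an equality $x=c$, then by induction every transition is taken at an integer time, since a clock last reset at an integer time equals $c$ only at an integer time. Compare the automaton with two clocks $x,z$ that repeats forever the following two transitions: when $x+z=1$, reset $x$; when $z=1$, reset $z$. If a repetition begins with $(x,z)=(t,0)$ and $0\le t\le1$, then the first guard holds after a delay $s$ with $t+2s=1$, and at $z=1$ the clock $x$ reads $1-s=(1+t)/2$. Starting from $t=0$, the clock $x$ reads $1-2^{-n}$ at time $n$. A sum of clocks can divide by two.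

This example has two clocks, and for two clocks with additive constraints reachability is still decidable, by a finite region-graph construction \cite{BD}. For four clocks it is undecidable, by a reduction from two-counter machines. For three clocks neither argument applies. With clocks $x,y,z$ and the constraints $x+y=1$, $x=0$, $z=1$, no finite partition of the valuation space is a time-abstract bisimulation, so the construction for two clocks does not extend; and the reduction for four clocks cannot be adapted directly to three. This leaves the following question, posed in \cite{FTS}.

\medskip
\noindent\textbf{Problem.} \emph{Is reachability decidable for timed automata with three clocks and additive clock constraints?}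
\medskip

Either answer is plausible at first. The lack of a finite bisimulation rules out one decision procedure, not all of them. In the other direction, a simulation of a two-counter machine that keeps each counter in a clock and measures the unit of time with the third clock has no clock left for intermediate values. We show that this shortage can be overcome, in two ways.

\subsection*{Results}
Recall that a set is in $\Sigma^0_1$ if it is recursively enumerable, and that it is $\Sigma^0_1$-complete if, in addition, every recursively enumerable set reduces to it by a computable many-one reduction. The empty conjunction of atoms is the guard $\mathrm{true}$.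

\begin{theorem}\label{thm:two}
Reachability is undecidable for timed automata with three clocks $x,y,z$, even if every guard is a conjunction of at most two atoms from
\[
\{\,x=1,\ y=1,\ z=1,\ x+z=1,\ y+z=1\,\}.
\]
The reachability problem for three clocks and additive clock constraints is $\Sigma^0_1$-complete.
\end{theorem}

\begin{theorem}\label{thm:one}
Reachability is undecidable for timed automata with three clocks $x,y,z$ in which every guard is a conjunction of at most two atoms from
\[
\{\,x=1,\ y=1,\ z=1,\ x+y=1\,\}.
\]
\end{theorem}

\begin{corollary}\label{cor:class}
Fix a finite set $X$ of clocks and a set $E$ of pairs of distinct clocks. Consider the timed automata with clock set $X$ whose guards are Boolean combinations of atoms $x\sim c$ and $x+x\sim c$ with $x\in X$, and $x+y\sim c$ with $\{x,y\}\in E$. Reachability for these automata is decidable if and only if $|X|\le2$ or $E=\emptyset$.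
\end{corollary}

Three clocks is thus the exact threshold. Exchanging the names of $y$ and $z$ shows that Theorem~\ref{thm:one} contains the first sentence of Theorem~\ref{thm:two}. We prove Theorem~\ref{thm:two} separately, in Section~\ref{sec:pcp}, because that proof is short and already answers the question: two clocks accumulate two binary words, which are compared once at the end, so that no intermediate storage is needed. Theorem~\ref{thm:one}, proved in Section~\ref{sec:counter}, is what the classification requires, and there the automaton has to read back the number that it stores.

\section{Midpoints and gadgets}\label{sec:tools}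

From now on the clocks are $x,y,z$, valuations are written $(x,y,z)$, and $[g;R]$ denotes a transition with guard $g$ that resets the clocks listed in $R$.

\subsection*{Values as instants}
The clock $z$ measures the unit of time, and the data are the values of $x$ and $y$ at the moments when $z$ is reset. Start at such a moment, call it time $s=0$, and let $\gamma\in[0,1]$. Two facts translate between the value $\gamma$ and the instant $1-\gamma$:
\begin{itemize}
\item[(A)] a clock that reads $\gamma$ at time $0$ and has not been reset reads $1$ exactly at time $1-\gamma$;
\item[(B)] a clock whose last reset is at time $1-\gamma$ reads $\gamma$ at time $1$.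
\end{itemize}
A clock that is reset when it reads $1$ therefore shows at time $1$ the value that it showed at time $0$; this is how a value survives the passage of time. To compute a new value, the automaton must recognize a new instant, and this is what a sum provides.

\begin{lemma}[midpoint rule]\label{lem:mid}
Suppose that at time $s$ one clock reads $s-\sigma$ and another clock reads $1-(\tau-s)$; that is, the first was reset at time $\sigma$ and the second would read $1$ at time $\tau$. Then the sum of the two clocks equals $1$ if and only if $s=(\sigma+\tau)/2$.
\end{lemma}

\begin{proof}
The sum equals $1$ if and only if $s-\sigma=\tau-s$.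
\end{proof}

In the example of Section~\ref{sec:intro}, $z$ was reset at $\sigma=0$ and $x$ would read $1$ at $\tau=1-t$. These instants stand for the values $1$ and $t$, and resetting $x$ at their midpoint stores the average $(1+t)/2$.

\subsection*{Gadgets and networks}
Both reductions assemble an automaton from small pieces, each of which acts on the pair of values of $x$ and $y$. We fix once what this means.

A \emph{gadget} $\Gamma$ is a finite set of locations and transitions with two distinct locations, the \emph{entry} and the \emph{exit}, such that no transition leads to the entry, no transition leaves the exit, and every transition that leads to the exit resets $z$. A sequence of transitions whose last member resets $z$ is regarded as a gadget whose locations form a path. We write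
\[
(\alpha,\beta)\xrightarrow{\ \Gamma\ }(\alpha',\beta')
\]
if delay steps and discrete steps of $\Gamma$ lead from the entry with valuation $(\alpha,\beta,0)$ to the exit with valuation $(\alpha',\beta',0)$. We then say that $\Gamma$ \emph{can be executed} from $(\alpha,\beta)$ with \emph{result} $(\alpha',\beta')$. A word $\Gamma_1\cdots\Gamma_n$ of gadgets stands for the composition of the relations, $\Gamma_1$ being applied first, and a set of words stands for the union of the relations of its members.

A \emph{network} is a finite directed multigraph, loops allowed, with an initial vertex $w_0$ and a gadget $\Gamma_e$ attached to each edge $e$. Its automaton is obtained by taking, for each edge $e$ from $w$ to $w'$, a fresh copy of $\Gamma_e$ and identifying its entry with $w$ and its exit with $w'$; the initial location is $w_0$.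

\begin{lemma}[gluing]\label{lem:glue}
A vertex $w$ of a network is reachable in the automaton of the network if and only if there are a path $e_1,\dots,e_n$ from $w_0$ to $w$ and a point $(\alpha,\beta)$ such that $(0,0)\xrightarrow{\Gamma_{e_1}\cdots\Gamma_{e_n}}(\alpha,\beta)$.
\end{lemma}

\begin{proof}
Given the path, concatenate the executions of the gadgets. Conversely, take a run that reaches $w$, stop it when it first does so, and cut it after each discrete step that leads to a vertex. No transition of a gadget leads to its entry, so such a step leads to the exit of a copy and resets $z$. Hence each piece of the run starts at a vertex with $z=0$. No transition leaves an exit, so the first discrete step of the piece leaves the entry of the copy of $\Gamma_e$ for some edge $e$. Until the next cut the run visits only inner locations of this copy, and the transitions that leave them belong to the copy. So the piece is an execution of $\Gamma_e$.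
\end{proof}

The lemma lets us forget time: it remains to find gadgets whose relations on pairs of reals, under finite control, encode an undecidable problem. A run that makes a wrong choice may block inside a gadget, which does no harm, since only complete executions contribute to the relation.

\section{Two additive atoms: Post's correspondence problem}\label{sec:pcp}

An instance of \emph{Post's correspondence problem} over $\{0,1\}$ is a list of pairs $(u_1,v_1),\dots,(u_k,v_k)$ of nonempty binary words. A \emph{solution} is a sequence $i_1,\dots,i_r$ of indices, $r\ge1$, with $u_{i_1}\cdots u_{i_r}=v_{i_1}\cdots v_{i_r}$. Whether an instance has a solution is undecidable \cite{Post}; the set of solvable instances is in fact $\Sigma^0_1$-complete.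

This problem suits three clocks. The automaton guesses the indices one at a time, stores the word $u_{i_1}\cdots u_{i_r}$ as a binary fraction in $x$ and the word $v_{i_1}\cdots v_{i_r}$ in $y$, and never has to look at either number except for a final test of equality. Appending a letter $b$ will be the map $t\mapsto(t+b)/2$, the average of $t$ and $b$.

\subsection*{Rounds}
For $c\in\{x,y\}$ define three \emph{programs}, that is, sequences of steps acting on $c$:
\[
K\colon\ [c=1;c],\qquad P^1\colon\ [c+z=1;c],\qquad P^0\colon\ [c=1;c],\ [c+z=1;c],
\]
and let $f_K(t)=t$ and $f_{P^b}(t)=(t+b)/2$ for $b\in\{0,1\}$. In one unit of time we want to run a program $p$ on $x$ and a program $q$ on $y$. The idle clock needs the program $K$, since otherwise its value would grow by $1$. The order in which the steps of $p$ and $q$ fall due depends on the stored values, which the finite control does not know. So we allow every interleaving and let the guards choose.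

Let $|p|$ be the number of steps of $p$. The \emph{round} $R(p,q)$ is the gadget with locations $(i,j)$, $0\le i\le|p|$, $0\le j\le|q|$, and an exit. Its entry is $(0,0)$. A transition $(i,j)\to(i+1,j)$ performs step $i+1$ of $p$ with $c=x$, a transition $(i,j)\to(i,j+1)$ performs step $j+1$ of $q$ with $c=y$, and the transition $[z=1;z]$ leads from $(|p|,|q|)$ to the exit.

\begin{lemma}\label{lem:round}
Let $\xi,\eta\in[0,1]$. The round $R(p,q)$ can be executed from $(\xi,\eta)$, and its only result is $(f_p(\xi),f_q(\eta))\in[0,1]^2$.
\end{lemma}

\begin{proof}
The clock $z$ is not reset before the last transition, so it reads the time $s$ elapsed since the entry, and the last transition is taken at $s=1$. The steps of $p$ test only $x,z$ and reset only $x$; the steps of $q$ test only $y,z$ and reset only $y$. So we may consider one clock $c$, with initial value $t\in[0,1]$, and compute the times at which its steps can be taken.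
\begin{itemize}
\item Program $K$. By (A) the step is taken at $s=1-t$, and by (B) the clock reads $t$ at time $1$.
\item Program $P^1$. The clock $z$ was reset at time $0$ and $c$ would read $1$ at time $1-t$. By Lemma~\ref{lem:mid} the step is taken at $s=(1-t)/2=1-\frac{t+1}2$, and by (B) the clock reads $(t+1)/2$ at time $1$.
\item Program $P^0$. The first step is taken at $s_1=1-t$. Now $c$ was reset at time $1-t$ and $z$ will read $1$ at time $1$, so the second step is taken at the midpoint $s_2=1-t/2$, which satisfies $s_1\le s_2\le1$. At time $1$ the clock reads $t/2$.
\end{itemize}
All these times are forced, which gives the uniqueness of the result. They lie in $[0,1]$, because $t\in[0,1]$, and they are nondecreasing within each program. Merging the steps of $p$ and $q$ in order of time, with a zero delay between simultaneous steps, gives a path from $(0,0)$ to $(|p|,|q|)$ on which every guard holds, and the last transition follows at $s=1$.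
\end{proof}

The hypothesis $\xi,\eta\le1$ is needed only for the existence of an execution: a clock that starts above $1$ can never satisfy the first guard of its program.

\subsection*{Words as numbers}
Define $\mathrm{val}(\varepsilon)=\frac12$ for the empty word and $\mathrm{val}(wb)=(\mathrm{val}(w)+b)/2$. Halving shifts a binary fraction one place to the right and adding $b/2$ writes $b$ in the first place, so $\mathrm{val}(w_1\cdots w_m)$ is the binary fraction $0.w_m\cdots w_11$. The map $\mathrm{val}$ is injective: $2^{m+1}\mathrm{val}(w)$ is an odd integer, so $\mathrm{val}(w)$ determines $m$, and then the $m+1$ binary digits of this integer determine $w$. The final digit $1$ is an end marker. With the starting value $0$ instead of $\frac12$, the words $0$ and $00$ would have the same value and the unsolvable instance $(0,00)$ would be accepted.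

\subsection*{The network}
The test of equality is the one-transition gadget $\mathsf{Eq}=[x=1\wedge y=1;z]$. By (A), it can be executed from $(\xi,\eta)\in[0,1]^2$ if and only if $1-\xi=1-\eta$, that is, $\xi=\eta$.

Given an instance, let $W_i$ be the word of $|u_i|+|v_i|$ gadgets that consists of the rounds $R(P^b,K)$ for the successive letters $b$ of $u_i$, followed by the rounds $R(K,P^b)$ for the successive letters $b$ of $v_i$. By Lemma~\ref{lem:round}, the only result of $W_i$ from $(\mathrm{val}(u),\mathrm{val}(v))$ is $(\mathrm{val}(uu_i),\mathrm{val}(vv_i))$. The network has vertices $\ell_0,h_0,h,\ell_f$, with initial vertex $\ell_0$, and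
\begin{itemize}
\item an edge from $\ell_0$ to $h_0$ labeled $R(P^1,P^1)$;
\item for each $i\in\{1,\dots,k\}$, a path from $h_0$ to $h$ and a path from $h$ to $h$, both through fresh vertices and both labeled $W_i$;
\item an edge from $h$ to $\ell_f$ labeled $\mathsf{Eq}$.
\end{itemize}
The vertex $h_0$ is kept apart from $h$ to exclude the empty sequence of indices.

\begin{example}\label{ex:pcp}
The instance $(u_1,v_1)=(1,10)$, $(u_2,v_2)=(01,1)$ has the solution $1,2$, both concatenations being $101$. The first edge leads from $(0,0)$ to $(\frac12,\frac12)$. The word $W_1=R(P^1,K)\,R(K,P^1)\,R(K,P^0)$ gives $(\frac34,\frac12)$, $(\frac34,\frac34)$, $(\frac34,\frac38)$, and the word $W_2=R(P^0,K)\,R(P^1,K)\,R(K,P^1)$ gives $(\frac38,\frac38)$, $(\frac{11}{16},\frac38)$, $(\frac{11}{16},\frac{11}{16})$. Now $\mathsf{Eq}$ can be executed. The common value $\frac{11}{16}$ is the binary fraction $0.1011$.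
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
\emph{Hardness.} The paths from $\ell_0$ to $\ell_f$ carry exactly the labels $R(P^1,P^1)\,W_{i_1}\cdots W_{i_r}\,\mathsf{Eq}$ with $r\ge1$. From $(0,0)$ the first round gives $(\frac12,\frac12)=(\mathrm{val}(\varepsilon),\mathrm{val}(\varepsilon))$, and by induction on $r$ the words $W_{i_1},\dots,W_{i_r}$ can then be executed, with the only result
\[
\bigl(\mathrm{val}(u_{i_1}\cdots u_{i_r}),\ \mathrm{val}(v_{i_1}\cdots v_{i_r})\bigr).
\]
The gadget $\mathsf{Eq}$ can be executed from this point if and only if the two values agree, which by injectivity of $\mathrm{val}$ means that $i_1,\dots,i_r$ is a solution. By Lemma~\ref{lem:glue}, $\ell_f$ is reachable if and only if the instance has a solution. The automaton is computable from the instance, and its guards are single atoms from the list in the theorem, except for $x=1\wedge y=1$. This proves undecidability and $\Sigma^0_1$-hardness.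

\emph{Membership in $\Sigma^0_1$.} Consecutive delays can be merged, so a run that reaches $\ell_f$ may be described by a path $t_1,\dots,t_n$ of transitions from $\ell_0$ to $\ell_f$ and delays $d_1,\dots,d_n\ge0$, with $d_i$ spent just before $t_i$. When $t_i$ is taken, a clock reads $d_{j+1}+\dots+d_i$, where $j<i$ is the index of the last transition that reset it, and $j=0$ if there is none. So the path can be followed if and only if a Boolean combination of linear inequalities with integer coefficients in $d_1,\dots,d_n$ has a real solution. This is decidable: pass to disjunctive normal form and eliminate the variables from each system one at a time (Fourier--Motzkin elimination). Enumerating all paths gives a procedure that stops exactly when $\ell_f$ is reachable.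
\end{proof}

\section{One additive atom: two-counter machines}\label{sec:counter}

The previous proof used two sums, each pairing a storage clock with the reference clock $z$, and so $x$ and $y$ could be updated independently. Now the only sum is $x+y$. If $x$ and $y$ store $\alpha\le\beta$, the midpoint rule applied to the instants $1-\beta$ and $1-\alpha$ produces the average of $\alpha$ and $\beta$ (Figure~\ref{fig:mid}). It is then natural to view $(\alpha,\beta)$ as the interval $[\alpha,\beta]$. The automaton can replace the interval by its left or right half, and the guard $x+y=1$, tested when $z=1$, checks that the interval is centered at $\frac12$. An interval with this center carries a single number, its length. We store both counters of a counter machine in it.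

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=10cm,y=1cm]
\draw[->] (0,0) -- (1.06,0) node[right] {$s$};
\draw (0,0.1) -- (0,-0.1) node[below] {$0$};
\draw (0.3,0.1) -- (0.3,-0.1) node[below] {$1-\beta$};
\draw (0.55,0.1) -- (0.55,-0.1) node[below] {$1-\frac{\alpha+\beta}{2}$};
\draw (0.8,0.1) -- (0.8,-0.1) node[below] {$1-\alpha$};
\draw (1,0.1) -- (1,-0.1) node[below] {$1$};
\node[above] at (0.3,0.1) {\small $[y{=}1;y]$};
\node[above] at (0.55,0.1) {\small $[x{+}y{=}1;x]$};
\node[above] at (1,0.1) {\small $[z{=}1;z]$};
\draw[<->] (0.55,-0.95) -- (1,-0.95) node[midway,below] {\small final $x=\frac{\alpha+\beta}{2}$};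
\draw[<->] (0.3,-1.7) -- (1,-1.7) node[midway,below] {\small final $y=\beta$};
\end{tikzpicture}
\caption{The gadget $M_1$ started at $(x,y,z)=(\alpha,\beta,0)$ with $\alpha\le\beta$. The clock $y$ is reset at time $1-\beta$, and $x$ would read $1$ at time $1-\alpha$. The guard $x+y=1$ holds halfway between these instants. At time $1$ each clock reads the time elapsed since its reset.}\label{fig:mid}
\end{figure}

A \emph{two-counter machine} has a finite set of states, among them an initial state and a halting state, and two counters with values in $\{0,1,2,\dots\}$. Each state other than the halting state carries one instruction, of the form ``$c:=c+1$; go to $q'$'' or ``if $c=0$ go to $q'$, else $c:=c-1$; go to $q''$'', where $c$ is one of the counters. It is undecidable whether such a machine, started with both counters $0$, reaches its halting state \cite{Minsky}.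

For odd $n\ge1$ let
\[
C(n)=\Bigl(\tfrac12-\tfrac1{2n},\ \tfrac12+\tfrac1{2n}\Bigr),
\]
the interval with center $\frac12$ and length $1/n$. Counter values $(a,b)$ are encoded by $C(3^a5^b)$. For $p\in\{3,5\}$ we must multiply $n$ by $p$, test that $p\nmid n$, and divide $n$ by $p$.

\subsection*{Seven gadgets}
Table~\ref{tab:gadgets} lists the gadgets. The gadget $M_1$ keeps the right half of the interval and $M_0$ the left half; $\mathsf{Sym}$ tests symmetry about $\frac12$; $\mathsf{Guess}$ replaces the left end by an arbitrary point; $\mathsf{Diff}$ translates the interval so that it starts at $0$; $\mathsf{Move}$ passes from an interval with left end $\alpha$ to $[0,\alpha]$; and $\mathsf{Dbl}$ doubles an interval that starts at $0$.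

\begin{table}[ht]
\centering
\small
\begin{tabular}{llll}
\hline
gadget & transitions & condition & result\\
\hline
$M_1$ & $[y{=}1;y]\ [x{+}y{=}1;x]\ [z{=}1;z]$ & $\alpha\le\beta$ & $(\frac{\alpha+\beta}2,\beta)$\\
$M_0$ & $[y{=}1;y]\ [x{+}y{=}1;y]\ [x{=}1;x]\ [z{=}1;z]$ & $\alpha\le\beta$ & $(\alpha,\frac{\alpha+\beta}2)$\\
$\mathsf{Sym}$ & $[y{=}1;y]\ [x{=}1;x]\ [z{=}1\wedge x{+}y{=}1;z]$ & $\alpha\le\beta$, $\alpha+\beta=1$ & $(\alpha,\beta)$\\
$\mathsf{Guess}$ & $[y{=}1;y]\ [\mathrm{true};x]\ [z{=}1;z]$ & none & $(\alpha',\beta)$, $0\le\alpha'\le\beta$\\
$\mathsf{Diff}$ & $[y{=}1;y]\ [x{=}1;x,z]$ & $\alpha\le\beta$ & $(0,\beta-\alpha)$\\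
$\mathsf{Move}$ & $[x{=}1;y]\ [z{=}1;x,z]$ & none & $(0,\alpha)$\\
$\mathsf{Dbl}$ & $[y{=}1;y,z]\ [x{=}1;x]\ [\mathrm{true};y]$ & $\beta\le\frac12$ & $(0,2\beta)$\\
($\alpha=0$ only) & \quad $[z{=}1\wedge x{+}y{=}1;z]\ [x{=}1;x,z]$ & & \\
\hline
\end{tabular}
\caption{The gadgets, started from $(\alpha,\beta)\in[0,1]^2$.}\label{tab:gadgets}
\end{table}

\begin{lemma}\label{lem:gadgets}
Let $(\alpha,\beta)\in[0,1]^2$, with $\alpha=0$ in the case of $\mathsf{Dbl}$. Each gadget of Table~\ref{tab:gadgets} can be executed from $(\alpha,\beta)$ if and only if the stated condition holds, and its results are then exactly the stated points, which lie in $[0,1]^2$.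
\end{lemma}

\begin{proof}
In all gadgets but $\mathsf{Dbl}$, the clock $z$ is reset only by the last transition, so it reads the elapsed time $s$. By (A), before their first resets, $x$ reads $1$ exactly at time $1-\alpha$ and $y$ exactly at time $1-\beta$.

\emph{$M_1$ and $M_0$.} The first transition resets $y$ at time $1-\beta$. By Lemma~\ref{lem:mid} the second guard holds only at $s^*=1-\frac{\alpha+\beta}2$. This instant is not yet past if and only if $s^*\ge1-\beta$, that is, $\alpha\le\beta$; in that case $s^*\le1-\alpha\le1$. In $M_1$ the last resets of $x$ and $y$ are at $s^*$ and $1-\beta$, so (B) gives $(\frac{\alpha+\beta}2,\beta)$. In $M_0$ the clock $y$ is reset again at $s^*$, then $x$ is reset at time $1-\alpha$, and (B) gives $(\alpha,\frac{\alpha+\beta}2)$.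

\emph{$\mathsf{Sym}$ and $\mathsf{Diff}$.} The first two transitions are taken at times $1-\beta$ and $1-\alpha$, which is possible in this order if and only if $\alpha\le\beta$. At time $1-\alpha$ the clock $y$ reads $\beta-\alpha$, which gives the result of $\mathsf{Diff}$. In $\mathsf{Sym}$, at time $1$ the clocks $x,y$ read $\alpha,\beta$ by (B), and the last guard requires $\alpha+\beta=1$.

\emph{$\mathsf{Guess}$.} The clock $y$ is reset at time $1-\beta$, and $x$ is reset at any time in $[1-\beta,1]$, that is, at $1-\alpha'$ for any $\alpha'\in[0,\beta]$. Apply (B).

\emph{$\mathsf{Move}$.} The clock $y$ is reset at time $1-\alpha$, so it reads $\alpha$ at time $1$, when $x$ and $z$ are reset.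

\emph{$\mathsf{Dbl}$.} The plan is to reach the valuation $(1-\beta,\beta,0)$, from which waiting until $x=1$ adds $\beta$ to $y$. The first transition is taken after the delay $1-\beta$ and leaves $(1-\beta,0,0)$. Measure the time $s$ from this moment. The second transition resets $x$ at $s=\beta$, the third resets $y$ at a guessed time $\theta\ge\beta$, and the fourth is taken at $s=1$, so that $\theta\le 1$. At $s=1$ the clocks $x,y$ read $1-\beta$ and $1-\theta$, and the guard $x+y=1$ forces $\theta=1-\beta$. This value lies in $[\beta,1]$ if and only if $\beta\le\frac12$. The fourth transition leaves $(1-\beta,\beta,0)$, and the fifth, taken after the delay $\beta$, leaves $(0,2\beta,0)$.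
\end{proof}

\subsection*{Bisection}
For a binary word $w=\iota_1\cdots\iota_m$, $m\ge0$, let $M_w=M_{\iota_1}\cdots M_{\iota_m}$ and let $N(w)$ be the integer written $\iota_1\cdots\iota_m1$ in binary. The map $w\mapsto N(w)$ is a bijection from the words of length $m$ onto the odd integers in $[1,2^{m+1})$, and $N(w\iota)=2N(w)-1+2\iota$.

\begin{lemma}\label{lem:bisect}
Let $0\le\alpha\le\beta\le1$, let $w$ have length $m$, and put $N=N(w)$ and $r=(\beta-\alpha)/2^{m+1}$. Then $M_w$ can be executed from $(\alpha,\beta)$, with the only result
\[
\bigl(\alpha+(N-1)r,\ \alpha+(N+1)r\bigr).
\]
The word $M_w\,\mathsf{Sym}$ can be executed from $(\alpha,\beta)$ if and only if $\alpha+Nr=\frac12$, and its only result is then $(\frac12-r,\frac12+r)$.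
\end{lemma}

\begin{proof}
Induction on $m$. For $m=0$ we have $N=1$ and $2r=\beta-\alpha$, so the displayed point is $(\alpha,\beta)$. For the step, the displayed interval has midpoint $\alpha+Nr$; put $r'=r/2$. Its right half has ends $\alpha+2Nr'$ and $\alpha+(2N+2)r'$, as claimed for $N(w1)=2N+1$. Its left half has ends $\alpha+(2N-2)r'$ and $\alpha+2Nr'$, as claimed for $N(w0)=2N-1$. The left end never exceeds the right end, so each gadget can be executed. The last sentence follows because the condition of $\mathsf{Sym}$ says that the midpoint is $\frac12$.
\end{proof}

In words: after the bisection, the center lies $N$ radii to the right of the original left end and $2^{m+1}-N$ radii to the left of the original right end. We use this twice. With a known right end and a guessed left end it multiplies $n$; with left end $0$ it reads $n$ in binary.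

\subsection*{Multiplication}
To multiply $n$ by $p$ we must shrink the radius of $C(n)$ by the factor $p$. The right end of $C(n)$ alone determines $n$, so $x$ is free to hold a guess. We choose $w$ with $2^{m+1}-N(w)=p$: the word $w=0$ has $4-1=3$ and the word $w=01$ has $8-3=5$. Set
\[
\mathsf{Mul}_3=\mathsf{Guess}\,M_0\,\mathsf{Sym},\qquad \mathsf{Mul}_5=\mathsf{Guess}\,M_0M_1\,\mathsf{Sym}.
\]

\begin{lemma}\label{lem:mul}
For odd $n\ge1$ and $p\in\{3,5\}$, the word $\mathsf{Mul}_p$ can be executed from $C(n)$, and its only result is $C(pn)$.
\end{lemma}

\begin{proof}
Let $\beta=\frac12+\frac1{2n}$. After $\mathsf{Guess}$ we are at $(\alpha',\beta)$ for an arbitrary $\alpha'\in[0,\beta]$. With $r=(\beta-\alpha')/2^{m+1}$, the center in Lemma~\ref{lem:bisect} is $\alpha'+Nr=\beta-(2^{m+1}-N)r=\beta-pr$. It equals $\frac12$ if and only if $r=\frac1{2pn}$, and the result is then $C(pn)$. This value of $r$ corresponds to the guess $\alpha'=\beta-2^{m+1}r=\frac12-\frac N{2pn}$, which lies in $[0,\beta]$ because $N<p$ in both cases.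
\end{proof}

\subsection*{Reading a number in binary}
The other two operations are harder. Bisection only shrinks intervals, while division must enlarge one; and divisibility by $p$ is not a linear condition on the ends of $C(n)$. Both difficulties are solved by making the finite control see the binary digits of $n$.

Take $n=5$, so $C(5)=(\frac25,\frac35)$. The gadget $\mathsf{Diff}$ gives $(0,\frac15)$, and two doublings give $(0,\frac45)$, an interval that contains $\frac12$. Bisect it toward $\frac12$: the gadget $M_1$ gives $(\frac25,\frac45)$ and $M_0$ gives $(\frac25,\frac35)$, which passes $\mathsf{Sym}$. We are back at $C(5)$, and the control has chosen the digits $1,0$, which followed by $1$ spell $101$, the binary expansion of $5$. The next lemma shows that this is no accident and that no other choice of digits leads to a different result. For $p\in\{3,5\}$ define the sets of words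
\[
\mathsf{Read}=\{\mathsf{Dbl}^jM_w\,\mathsf{Sym}: j\ge0,\ w\in\{0,1\}^*\},\qquad
\mathsf{Read}_p=\{\mathsf{Dbl}^jM_w\,\mathsf{Sym}\in\mathsf{Read}: p\nmid N(w)\}.
\]

\begin{lemma}\label{lem:read}
Let $0\le\beta\le1$. The results of $\mathsf{Read}$ from $(0,\beta)$ are exactly the points $C(N)$ with $N\ge1$ odd and $\beta N=2^k$ for some $k\in\mathbb{Z}$. The results of $\mathsf{Read}_p$ from $(0,\beta)$ are exactly those among these points for which $p\nmid N$.
\end{lemma}

\begin{proof}
Consider first $M_w\,\mathsf{Sym}$ from a point $(0,\beta')$ with $0\le\beta'\le 1$, where $w$ has length $m$ and $N=N(w)$. By Lemma~\ref{lem:bisect}, with $r=\beta'/2^{m+1}$, it can be executed if and only if $Nr=\frac12$, that is,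
\begin{equation}\label{eq:read}
\beta'N(w)=2^m,
\end{equation}
and since $r=\frac1{2N}$ the result is $C(N(w))$.

Suppose that $\mathsf{Dbl}^jM_w\,\mathsf{Sym}$ is executed from $(0,\beta)$. The doublings lead to $(0,2^j\beta)$, so \eqref{eq:read} gives $\beta N(w)=2^{m-j}$, and the result is $C(N(w))$. Conversely, let $N$ be odd with $\beta=2^k/N$, and let $m=\lfloor\log_2N\rfloor$, so that $2^m\le N<2^{m+1}$. From $\beta\le1$ we get $2^k\le N$, hence $k\le m$. Take $j=m-k$. The $j$ doublings are applied to the values $2^i/N$ with $k\le i<m$, which are at most $2^{m-1}/N\le\frac12$, so they can be executed, and they lead to $(0,2^m/N)$. Since $N<2^{m+1}$, there is a word $w$ of length $m$ with $N(w)=N$, and \eqref{eq:read} holds. This proves the first statement. In both directions the result is $C(N(w))$ for the word $w$ that was used, which proves the second.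
\end{proof}

The doublings cannot be omitted: \eqref{eq:read} and $N(w)<2^{m+1}$ force $\beta'>\frac12$. Because their number $j$ is guessed, $\mathsf{Read}$ recovers $\beta$ only up to a power of $2$. This is why the encoding uses odd numbers, and the primes $3$ and $5$: a quotient of two odd positive integers is a power of $2$ only if it equals $1$.

The same slack makes division possible. Multiplying a length $\delta$ by $p$ is out of reach of bisection, but multiplying it by $p/2^c<1$ is not: by Lemma~\ref{lem:bisect}, from $(0,\delta)$ the word $M_1M_1$ (with $N=7$, $r=\delta/8$) puts the left end at $3\delta/4$, and $M_1M_0M_1$ (with $N=11$, $r=\delta/16$) puts it at $5\delta/8$. Define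
\[
\mathsf{Test}_p=\mathsf{Diff}\;\mathsf{Read}_p,\qquad
\mathsf{Div}_3=\mathsf{Diff}\,M_1M_1\,\mathsf{Move}\;\mathsf{Read},\qquad
\mathsf{Div}_5=\mathsf{Diff}\,M_1M_0M_1\,\mathsf{Move}\;\mathsf{Read}.
\]
For example, $\mathsf{Div}_3$ takes $C(15)=(\frac7{15},\frac8{15})$ to $(0,\frac1{15})$, then to $(\frac1{30},\frac1{15})$, $(\frac1{20},\frac1{15})$ and $(0,\frac1{20})$. Four doublings give $(0,\frac45)$, from which we reached $C(5)$ above.

\begin{lemma}\label{lem:testdiv}
Let $n\ge1$ be odd and $p\in\{3,5\}$.
\begin{enumerate}
\item $\mathsf{Test}_p$ can be executed from $C(n)$ if and only if $p\nmid n$, and its only result is then $C(n)$.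
\item $\mathsf{Div}_p$ can be executed from $C(n)$ if and only if $p\mid n$, and its only result is then $C(n/p)$.
\end{enumerate}
\end{lemma}

\begin{proof}
In both cases $\mathsf{Diff}$ leads to $(0,\frac1n)$.

(1) By Lemma~\ref{lem:read}, the results are the points $C(N)$ with $N$ odd, $N/n$ a power of $2$, and $p\nmid N$. As $N$ and $n$ are odd, the second condition means $N=n$.

(2) After $\mathsf{Move}$ we are at $(0,\beta)$ with $\beta=p/(2^cn)\le1$, where $c=2$ for $p=3$ and $c=3$ for $p=5$. By Lemma~\ref{lem:read}, the results are the points $C(N)$ with $N$ odd and $pN/(2^cn)$ a power of $2$. As $pN$ and $n$ are odd, this means $pN=n$. An odd $N$ with $pN=n$ exists if and only if $p\mid n$, and it equals $n/p$.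
\end{proof}

\subsection*{The simulation}
It remains to realize these sets of words by a finite network. The order of the gadgets matters, since $\mathsf{Dbl}$ was analyzed only for $\alpha=0$; so the loop of doublings and the loop of bisections get separate vertices.

To connect a vertex $q$ to a vertex $q'$ by $\mathsf{Mul}_p$, use a path through fresh vertices. To connect them by $\mathsf{Div}_p$, use a path through fresh vertices from $q$ to a fresh vertex $s$, labeled by the word that precedes $\mathsf{Read}$, and one more fresh vertex $t$. Add a loop at $s$ labeled $\mathsf{Dbl}$, edges from $s$ to $t$ and loops at $t$ labeled $M_0$ and $M_1$, and edges from $s$ and from $t$ to $q'$ labeled $\mathsf{Sym}$. To connect them by $\mathsf{Test}_p$, the control must also compute $N(w)$ modulo $p$. If $[w]$ is the integer written $w$ in binary, then $[w\iota]=2[w]+\iota$ and $N(w)=2[w]+1$. Use fresh vertices $s,t_0,\dots,t_{p-1}$, where $t_\rho$ records $[w]\equiv\rho\pmod p$, with the following edges: from $q$ to $s$ labeled $\mathsf{Diff}$; a loop at $s$ labeled $\mathsf{Dbl}$; from $s$ to $t_\iota$ and from $t_\rho$ to $t_{(2\rho+\iota)\bmod p}$ labeled $M_\iota$, for $\iota\in\{0,1\}$; from $s$ to $q'$ labeled $\mathsf{Sym}$, for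 the empty word, whose number $N=1$ is not divisible by $p$; and from $t_\rho$ to $q'$ labeled $\mathsf{Sym}$ whenever $2\rho+1\not\equiv0\pmod p$. In each of the three cases, the paths from $q$ to $q'$ whose inner vertices are the fresh ones carry exactly the words of the operation.

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Given a two-counter machine, build a network with an initial vertex $\ell_0$ and one vertex for each state. Join $\ell_0$ to the initial state by the gadget $[z=1;x,z]$, whose only result from $(0,0)$ is $(0,1)=C(1)=C(3^05^0)$. Let $p=3$ for the first counter and $p=5$ for the second. If the state $q$ carries ``$c:=c+1$; go to $q'$'', connect $q$ to $q'$ by $\mathsf{Mul}_p$. If it carries ``if $c=0$ go to $q'$, else $c:=c-1$; go to $q''$'', connect $q$ to $q'$ by $\mathsf{Test}_p$ and $q$ to $q''$ by $\mathsf{Div}_p$. Let $\ell_f$ be the vertex of the halting state.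

Let $n=3^a5^b$. The counter that belongs to $p$ is zero if and only if $p\nmid n$, and incrementing or decrementing it multiplies or divides $n$ by $p$. By Lemmas~\ref{lem:mul} and~\ref{lem:testdiv}, a connection that leaves $q$ can be executed from $C(3^a5^b)$ if and only if it corresponds to the step of the machine from $(q,a,b)$, and its only result is then the encoding of the new counter values. A path from $\ell_0$ to a state vertex splits, at its visits to state vertices, into the first edge and a sequence of connections. By induction on the number of connections, a path from $\ell_0$ to $q$ whose label can be executed from $(0,0)$ with result $(\alpha,\beta)$ exists if and only if $(\alpha,\beta)=C(3^a5^b)$ for some configuration $(q,a,b)$ that the machine reaches. By Lemma~\ref{lem:glue}, $\ell_f$ is reachable if and only if the machine halts. The automaton is computable from the machine, and Table~\ref{tab:gadgets} shows that each guard is a conjunction of at most two atoms among $x=1$, $y=1$, $z=1$, $x+y=1$.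
\end{proof}

\section{Which sums make reachability undecidable}\label{sec:class}

The sum of a clock with itself also grows at rate $2$, but it compares one clock with a half-integer and nothing more. A change of the unit of time removes it.

\begin{lemma}\label{lem:scale}
Let $A$ be a timed automaton with additive clock constraints, and let $A'$ be obtained from $A$ by replacing in the guards each atom $x\sim c$ by $x\sim2c$, each atom $x+x\sim c$ by $x\sim c$, and each atom $x+y\sim c$ with $x\ne y$ by $x+y\sim2c$. Then $A$ and $A'$ have the same reachable locations.
\end{lemma}

\begin{proof}
A valuation $v$ satisfies an atom of $A$ if and only if $2v$ satisfies its replacement: $v(x)\sim c$ is equivalent to $2v(x)\sim2c$, next $v(x)+v(x)\sim c$ is the condition $2v(x)\sim c$, and $v(x)+v(y)\sim c$ is equivalent to $2v(x)+2v(y)\sim2c$. The map $v\mapsto2v$ commutes with resets, turns a delay $d$ into a delay $2d$, and fixes $\mathbf{0}$. So doubling all valuations and delays is a bijection between the runs of $A$ and those of $A'$ that preserves locations.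
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
Let $|X|\ge3$ and $E\ne\emptyset$. Call $x,y$ the clocks of one pair in $E$ and call $z$ any third clock. The automata of Theorem~\ref{thm:one} belong to the class, the remaining clocks being neither tested nor reset, so reachability is undecidable.

Let $E=\emptyset$. Then the automaton $A'$ of Lemma~\ref{lem:scale} is an ordinary timed automaton, and reachability is decidable \cite{AD}.

Let $|X|\le2$. Then $A'$ has at most two clocks, and its atoms compare a clock or the sum of the two clocks with an integer. Reachability is decidable by the result for two clocks \cite{BD}.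
\end{proof}

\begin{thebibliography}{9}

\bibitem{AD}
Alur and Dill, \emph{A theory of timed automata}, Theoretical Computer Science 126 (1994).

\bibitem{BD}
B\'erard and Dufourd, \emph{Timed automata and additive clock constraints}, Information Processing Letters 75 (2000).

\bibitem{FTS}
\emph{Foundations for timed systems},
\texttt{http://www.lsv.fr/Publis/PAPERS/PDF/bouyer-nasslingen.pdf}.

\bibitem{Minsky}
Minsky, 1967.

\bibitem{Post}
E.~Post, 1946.

\end{thebibliography}
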